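\title{Polynomials of group and commutative languages are closed under partial commutation}

\begin{abstract}
Let $\mathcal V$ be the smallest variety of regular languages that contains the commutative languages and the group languages. We prove that its polynomial closure $\operatorname{Pol}(\mathcal V)$ is closed under every partial commutation, and in particular under commutation. More generally, for every variety $\mathcal H$ of group languages, the polynomial closure of the variety generated by $\mathcal H$ and the languages $B^*$ is closed under partial commutation, and it is the smallest positive variety that contains $\mathcal H$ and is closed under marked products and partial commutation. The proof is an induction on the alphabet. Its core is that, in order to reach a prescribed value in a finite group by commuting letters, it suffices to rearrange a bounded number of factors of a word, each of bounded complexity.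
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Partial commutation}

Throughout, $A$ is a finite alphabet, $A^*$ is the free monoid on $A$, and $1$ is the empty word. A \emph{partial commutation} on $A$ is a symmetric and irreflexive relation $I\subseteq A\times A$. It lists the pairs of letters that may be exchanged when they are adjacent: $\sim_I$ is the congruence on $A^*$ generated by the relations $ab=ba$ for $(a,b)\in I$. The \emph{closure} of a language $L\subseteq A^*$ under $I$-commutation is
\[
[L]_I=\{v\in A^* : v\sim_I u \text{ for some } u\in L\}.
\]
For the \emph{full commutation} $I=\{(a,b): a\neq b\}$, two words are equivalent when they contain each letter the same number of times, and $[L]_I$ is the commutative closure of $L$. A class of languages is \emph{closed under $I$-commutation} if it contains $[L]_I$ for each of its members $L\subseteq A^*$. It is \emph{closed under commutation} if this holds for the full commutation on every alphabet, and \emph{closed under partial commutation} if this holds for every partial commutation on every alphabet.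

The regular languages are not closed under commutation: the commutative closure of $(ab)^*$ in $\{a,b\}^*$ is $\{u : |u|_a=|u|_b\}$, where $|u|_a$ is the number of occurrences of $a$ in $u$. One therefore looks for large classes of regular languages that are closed.

\subsection*{Varieties and polynomial closure}

A morphism $\varphi$ from $A^*$ to a monoid $M$ \emph{recognizes} $L$ if $L=\varphi^{-1}(P)$ for some $P\subseteq M$. The \emph{syntactic monoid} of $L$ is the quotient of $A^*$ by the congruence that identifies $u$ and $u'$ when $xuy\in L\Leftrightarrow xu'y\in L$ for all words $x,y$. It recognizes $L$, it is finite if and only if $L$ is regular, and it is a quotient of $\varphi(A^*)$ whenever $\varphi$ recognizes $L$. A regular language is a \emph{group language} if its syntactic monoid is a finite group. Since a submonoid of a finite group is a group, this holds exactly when the language is recognized by a morphism into a finite group. A regular language is \emph{commutative} if it is equal to its commutative closure.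

A \emph{variety of languages} $\mathcal V$ assigns to each alphabet $A$ a set $A^*\mathcal V$ of regular languages of $A^*$ that is closed under finite Boolean operations and under quotients $L\mapsto x^{-1}Ly^{-1}=\{u : xuy\in L\}$, in such a way that $\theta^{-1}(L)\in B^*\mathcal V$ for every morphism $\theta\colon B^*\to A^*$ and every $L\in A^*\mathcal V$. A \emph{positive variety} is defined in the same way, with finite unions and intersections (including $\emptyset$ and $A^*$) in place of Boolean operations. The group languages form a variety $\mathcal G$: use direct products of groups for Boolean operations, the equality $x^{-1}\varphi^{-1}(P)y^{-1}=\varphi^{-1}(\varphi(x)^{-1}P\varphi(y)^{-1})$ for quotients, and composition for inverse morphisms. The commutative languages also form a variety, because a permutation of the letters of $u$ induces a permutation of the letters of $xuy$ and of $\theta(u)$.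

The \emph{polynomial closure} $\operatorname{Pol}(\mathcal V)$ of a variety $\mathcal V$ consists, on each alphabet $A$, of the finite unions of languages
\[
L_0a_1L_1a_2\cdots a_kL_k,\qquad k\ge 0,\quad a_1,\dots,a_k\in A,\quad L_0,\dots,L_k\in A^*\mathcal V .
\]
Such a language is described by marking a bounded number of positions of a word and testing the factors between the marks with languages of $\mathcal V$. Unmarked products come for free. If $L,M\in A^*\mathcal V$, then
\begin{equation}\label{eq:concat}
LM=L'\cup\bigcup_{a\in A}L\,a\,(a^{-1}M),\qquad L'=L \text{ if } 1\in M,\quad L'=\emptyset \text{ otherwise},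
\end{equation}
and $a^{-1}M\in A^*\mathcal V$. Applying \eqref{eq:concat} to the two middle factors of a product of two marked products shows that $\operatorname{Pol}(\mathcal V)$ is closed under concatenation.

\subsection*{Two examples and the problem}

The first example shows that the group languages themselves are not closed under commutation and why marked letters appear.

\begin{example}\label{ex:s3}
Let $\varphi\colon\{a,b\}^*\to S_3$ send $a$ and $b$ to two distinct transpositions, so that $\varphi(ab)$ has order $3$, and let $L=\varphi^{-1}(1)$. A word of $L$ has even length. If $i$ and $j$ are even, then $a^ib^j\in L$. If $i,j\geq 3$ are odd, then $(ab)^3a^{i-3}b^{j-3}\in L$. A word $b^pab^q$ with $p+q$ odd has value $\varphi(ab)$ or $\varphi(ba)$, so it is not in $L$, and the same holds with $a$ and $b$ exchanged. The commutative closure of $L$ is thus the set of words $u$ such that $|u|_a$ and $|u|_b$ are both even, or both odd and at least $3$. No group of finite order $N$ recognizes this set, since it contains $a^{1+2N}b^{1+2N}$ but not $ab$. It belongs to $\operatorname{Pol}(\mathcal G)$: in the odd case, mark three $a$'s and three $b$'s and test parities in the seven remaining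 factors.
\end{example}

It is known that $\operatorname{Pol}(\mathcal G)$ is closed under commutation, and that it is closed under $I$-commutation whenever the complement of $I$ in $A\times A$ is transitive. The second example shows what happens in the smallest nontransitive situation.

\begin{example}\label{ex:abc}
Let $a,b,c\in A$ be distinct letters with $(a,b)\in I$ and $(a,c),(b,c)\notin I$, and let $L=A^*aA^*bA^*\in\operatorname{Pol}(\mathcal G)$. Then $ba\in[L]_I$ because $ba\sim_I ab$. For $N\geq1$, no two adjacent letters of $bc^Na$ commute, so this word is equivalent only to itself, and $bc^Na\notin[L]_I$.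

It follows that $[L]_I\notin\operatorname{Pol}(\mathcal G)$. Otherwise $ba\in L_0a_1L_1\cdots a_kL_k\subseteq [L]_I$ for some group languages $L_i$, say $ba=x_0a_1x_1\cdots a_kx_k$ with $x_i\in L_i$. The point between $b$ and $a$ splits some factor, possibly empty, as $x_i=x'x''$. If $N$ is the order of a finite group recognizing $L_i$, then $x'c^Nx''\in L_i$, and so $bc^Na\in[L]_I$, which is false.

If $A=\{a,b,c\}$ and $I=\{(a,b),(b,a)\}$, then $[L]_I=L\cup A^*b\{1\}aA^*$, since a word outside this union has no factor $ab$ or $ba$ and is equivalent only to itself.
\end{example}

In Example~\ref{ex:abc} the missing ingredient is the language $\{1\}$, which expresses that two marked letters are adjacent. It is commutative and is not a group language. This suggests adding the commutative languages to the group languages before taking the polynomial closure. The question below is posed in \cite{semi}.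

\begin{quote}
\emph{Let $\mathcal V$ be the smallest variety containing the commutative languages and the group languages. Is $\operatorname{Pol}(\mathcal V)$ closed under commutation? Is it closed under partial commutation?}
\end{quote}

The example makes a positive answer plausible, but there is a reason for doubt. With $ab=ba$ on $\{a,b,c\}$, a word $u_0cu_1c\cdots cu_r$ with $u_i\in\{a,b\}^*$ has an unbounded number of factors $u_i$ that can be rearranged independently, each rearrangement changes the value of the word in a nonabelian group, and a polynomial can single out only a bounded number of them.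

\subsection*{Results}

The answer to both questions is positive. We prove a statement that holds for an arbitrary \emph{variety of group languages}, that is, a variety $\mathcal H$ all of whose members are group languages. Let $\mathcal W_{\mathcal H}$ be the smallest variety containing $\mathcal H$ and all languages $B^*\subseteq A^*$, for all alphabets $A$ and all $B\subseteq A$.

\begin{theorem}\label{thm:main}
Let $\mathcal H$ be a variety of group languages, $A$ an alphabet and $I$ a partial commutation on $A$. If $L\in A^*\operatorname{Pol}(\mathcal W_{\mathcal H})$, then $[L]_I\in A^*\operatorname{Pol}(\mathcal W_{\mathcal H})$.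
\end{theorem}

\begin{proposition}\label{prop:VW}
$\operatorname{Pol}(\mathcal V)=\operatorname{Pol}(\mathcal W_{\mathcal G})$.
\end{proposition}

Together, these two statements answer the question.

\begin{corollary}\label{cor:answer}
$\operatorname{Pol}(\mathcal V)$ is closed under every partial commutation, and in particular under commutation.
\end{corollary}

The languages $B^*$ are not an artifact of the proof: they are forced. A \emph{marked product} is an operation $(L,M)\mapsto LaM$ with $a\in A$.

\begin{theorem}\label{thm:min}
$\operatorname{Pol}(\mathcal W_{\mathcal H})$ is the smallest positive variety that contains $\mathcal H$, is closed under marked products, and is closed under partial commutation. In particular, $\operatorname{Pol}(\mathcal V)$ is the smallest such class containing the group languages.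
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] Let $\mathcal H$ be a variety of group languages and let $\mathcal V_{\mathcal H}$ be the smallest variety containing $\mathcal H$ and the commutative languages. Then $\operatorname{Pol}(\mathcal V_{\mathcal H})$ is closed under partial commutation.
\item[(b)] $\operatorname{Pol}(\mathcal G)$ is closed under $I$-commutation if and only if the complement of $I$ is transitive.
\end{enumerate}
\end{theorem}

The ``if'' part of (b) is the known result recalled above; we do not reprove it, and it is not used anywhere else in the paper.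

Section~\ref{sec:three} treats the three-letter alphabet by hand and describes the plan of the general proof, which occupies Sections~\ref{sec:traces} to~\ref{sec:proof}. Proposition~\ref{prop:VW} is proved in Section~\ref{sec:marks}, and Theorems~\ref{thm:min} and~\ref{thm:compl} in Section~\ref{sec:compl}.

\section{Three letters}\label{sec:three}

The heart of the matter is the closure of a single fiber of a morphism into a group. Given $A$, $I$ and a morphism $\varphi\colon A^*\to G$ into a finite group of order $n$, we call $\varphi(w)$ the \emph{value} of $w$ and put, for $B\subseteq A$ and $h\in G$,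
\begin{equation}\label{eq:K}
K_B(h)=[\varphi^{-1}(h)\cap B^*]_I=\{v\in B^* : v\sim_I w \text{ for some } w \text{ with } \varphi(w)=h\}.
\end{equation}
In this section $A=\{a,b,c\}$ and $I=\{(a,b),(b,a)\}$, and we show that $K_A(h)\in\operatorname{Pol}(\mathcal V)$. Two pumping arguments are needed, and both reappear in the general proof.

\subsection*{Few factors need to be rearranged}

Let $v=u_0cu_1c\cdots cu_r$ with $u_i\in\{a,b\}^*$. The letter $c$ commutes with nothing, so the words equivalent to $v$ are the words $w=w_0cw_1c\cdots cw_r$ in which each $w_i$ is a permutation of $u_i$. Suppose that $\varphi(w)=h$. For $0\leq i\leq r$, cut both words just before the factor of index $i$ and compare the values of the two prefixes through the \emph{defect}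
\[
\delta_i=\varphi(w_0c\cdots w_{i-1}c)\,\varphi(u_0c\cdots u_{i-1}c)^{-1}\in G .
\]
If $x,x'$ are the values of the prefixes of $w$ at cuts $i\leq j$, and $y,y'$ those of the prefixes of $v$, then $\delta_i=\delta_j$ means $xy^{-1}=x'y'^{-1}$, that is, $x^{-1}x'=y^{-1}y'$. Thus the segments of $w$ and of $v$ between two cuts with the same defect have the same value, and the segment of $w$ may be replaced by that of $v$.

Start at cut $0$ and let $i_1$ be the last index with $\delta_{i_1}=\delta_0$. Copy $v$ up to cut $i_1$, then copy $w_{i_1}$ from $w$. If $i_1<r$, copy the letter $c$, let $i_2$ be the last index with $\delta_{i_2}=\delta_{i_1+1}$, copy $v$ from cut $i_1+1$ to cut $i_2$, then copy $w_{i_2}$, and so on. The defects $\delta_{i_1},\delta_{i_2},\dots$ are pairwise distinct, since each $i_l$ is the last index with its defect. We obtain $v=y_0u_{i_1}y_1\cdots u_{i_q}y_q$ with $q\leq n$ and $\varphi(y_0w_{i_1}y_1\cdots w_{i_q}y_q)=h$. This proves the inclusion from left to right in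
\begin{equation}\label{eq:three}
K_A(h)=\bigcup\ \varphi^{-1}(g_0)\,K_{\{a,b\}}(h_1)\,\varphi^{-1}(g_1)\cdots K_{\{a,b\}}(h_q)\,\varphi^{-1}(g_q),
\end{equation}
where the union is over all $q\leq n$ and all elements of $G$ with $g_0h_1g_1\cdots h_qg_q=h$. The reverse inclusion holds because each factor taken in $K_{\{a,b\}}(h_l)$ can be rearranged into a word of value $h_l$.

\subsection*{Few alternations are needed}

It remains to see that the commutative set $K_{\{a,b\}}(h)$ is regular. Let $u\in K_{\{a,b\}}(h)$. Among the permutations of $u$ of value $h$, choose one, $w$, with the fewest runs, a run being a maximal factor of the form $a^i$ or $b^j$. Suppose that $w$ has at least $3n^3$ runs. After $0,3,6,\dots,3n^3$ runs, record the values of the prefix $x$ read so far, of $a^{|x|_a}$ and of $b^{|x|_b}$. Two of these $n^3+1$ triples coincide. The factor $y$ between the two points has at least three runs, and $y$, $a^{|y|_a}$ and $b^{|y|_b}$ all have value $1$. Replacing $y$ by $a^{|y|_a}b^{|y|_b}$ keeps the value $h$ and lowers the number of runs, a contradiction.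

Hence $w=a^{i_1}b^{j_1}\cdots a^{i_m}b^{j_m}$ with $m=3n^3$, zero exponents being allowed, and the value of such a word depends only on the exponents modulo $n$. So $K_{\{a,b\}}(h)$ is the union of the languages
\[
\{u\in\{a,b\}^* : |u|_a\in i_1+\dots+i_m+n\mathbb N,\ |u|_b\in j_1+\dots+j_m+n\mathbb N\}
\]
over the finitely many exponents $0\le i_l,j_l<n$ that give the value $h$. These languages are regular and commutative. All factors in \eqref{eq:three} are therefore in $A^*\mathcal V$, and $K_A(h)\in\operatorname{Pol}(\mathcal V)$ by closure under concatenation.

\subsection*{Plan of the general proof}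

We show that $K_B(h)$ is a polynomial by induction on $|B|$, according to whether the graph of noncommuting letters of $B$ is connected, like $\{a,b,c\}$ above, or not, like $\{a,b\}$. Three things change.

First, the languages $K_{B'}(h')$ for $B'\subsetneq B$ are only known to be polynomials, and they must be interleaved. Section~\ref{sec:product} shows that the closure of a product of closed polynomials is a polynomial. Second, the two letters $a,b$ of the second argument become a bounded number of words over smaller alphabets; this is Section~\ref{sec:interleave}. Third, a connected alphabet need not contain a letter that blocks all commutations, so that equivalent words cannot be cut at the same places. Section~\ref{sec:connected} constructs approximate cuts and repairs the first argument.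

\section{Equivalent words and labelings}\label{sec:traces}

Fix $A$ and $I$, and write $\sim$ for $\sim_I$. The relation $D=(A\times A)\setminus I$ is reflexive and symmetric. Letters $a,b$ are \emph{dependent} if $(a,b)\in D$ and \emph{independent} otherwise; a letter depends on itself. We write $\operatorname{alph}(u)$ for the set of letters of $u$, and $\pi_E\colon A^*\to A^*$ for the morphism that erases the letters outside $E\subseteq A$. Equivalent words have the same set of letters. A language $L$ is \emph{$I$-closed} if $[L]_I=L$. We have $[L\cup M]_I=[L]_I\cup[M]_I$ and, because $\sim$ is a congruence,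
\begin{equation}\label{eq:closureprod}
[LM]_I=\big[[L]_I[M]_I\big]_I .
\end{equation}

\begin{lemma}\label{lem:bij}
We have $u\sim v$ if and only if there is a letter-preserving bijection $\beta$ from the positions of $u$ to the positions of $v$ that preserves the order of any two positions carrying dependent letters.
\end{lemma}

\begin{proof}
An elementary commutation reverses the order of a single pair of positions, and these carry independent letters. Composing the corresponding bijections gives $\beta$. For the converse we use induction on the length. Let $u=au'$ and let $p$ be the image of the first position of $u$. A position of $v$ before $p$ is the image of a position of $u$ after the first one, so $\beta$ reverses this pair and the letter is independent of $a$. Moving $a$ to the front gives $v\sim av'$, where $v'$ is $v$ with position $p$ deleted. The restriction of $\beta$ shows that $u'\sim v'$.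
\end{proof}

Since equal letters are dependent, $\beta$ sends the $j$-th occurrence of each letter to its $j$-th occurrence, so it is unique. When $u\sim v$ we identify the positions of $u$ and $v$ through $\beta$.

All our arguments compare a word $w$ with a product of factors by recording where each position of $w$ comes from. A \emph{labeling} of $w$ is a map $\ell$ from its positions to the integers, and $w|_i$ is the subword formed by the positions with label $i$. An \emph{inversion} is a pair of positions $p<q$ with $\ell(p)>\ell(q)$. The labeling is \emph{admissible} if the two letters of each inversion are independent.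

\begin{lemma}\label{lem:label}
Let $w,x_0,\dots,x_k\in A^*$.
\begin{enumerate}
\item[(a)] If $w\sim x_0\cdots x_k$, give label $i$ to the positions of $w$ that belong to $x_i$. This labeling is admissible, and $w|_i\sim x_i$ for all $i$.
\item[(b)] If $w$ has an admissible labeling with values in $\{0,\dots,k\}$ and $w|_i\sim x_i$ for all $i$, then $w\sim x_0\cdots x_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The two positions of an inversion occur in opposite orders in $w$ and in $x_0\cdots x_k$, so their letters are independent by Lemma~\ref{lem:bij}. The restriction of $\beta$ to the positions of $x_i$ satisfies the condition of Lemma~\ref{lem:bij} for $x_i$ and $w|_i$.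

(b) The natural bijection from the positions of $w$ to those of $w|_0\cdots w|_k$ reverses only inversions. So $w\sim w|_0\cdots w|_k\sim x_0\cdots x_k$.
\end{proof}

\section{Marked positions}\label{sec:marks}

Let $\mathcal H$ be a variety of group languages and $\mathcal W=\mathcal W_{\mathcal H}$. The aim of this section is a criterion for membership in $\operatorname{Pol}(\mathcal W)$ that deals with one word at a time.

\subsection*{The variety $\mathcal W$}

Quotients and inverse morphisms commute with Boolean operations. A quotient of $B^*$ is $B^*$ or $\emptyset$, and $\theta^{-1}(B^*)=\{c : \theta(c)\in B^*\}^*$. Hence $A^*\mathcal W$ is the Boolean algebra generated by $A^*\mathcal H$ and the languages $B^*$ with $B\subseteq A$. It contains the languages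
\[
C(B)=\{u\in A^* : \operatorname{alph}(u)=B\}=B^*\setminus\bigcup_{d\in B}(B\setminus\{d\})^* .
\]

An \emph{$\mathcal H$-morphism} is a morphism $\varphi\colon A^*\to G$ into a finite group whose fibers $\varphi^{-1}(g)$ all lie in $A^*\mathcal H$. A product $(\varphi,\varphi')$ of $\mathcal H$-morphisms is an $\mathcal H$-morphism, and so is $\varphi\circ\theta$ for every morphism $\theta\colon B^*\to A^*$. The syntactic morphism of a language $L\in A^*\mathcal H$ is an $\mathcal H$-morphism: the class of $u$ is determined by the set of quotients $x^{-1}Ly^{-1}$ that contain $u$, there are finitely many quotients, and so each fiber is a Boolean combination of quotients of $L$. Taking products, any finite set of languages of $A^*\mathcal H$ is recognized by one $\mathcal H$-morphism. This gives a normal form: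
\begin{equation}\label{eq:normal}
\begin{array}{l}
\text{every } L\in A^*\mathcal W \text{ is, for a suitable $\mathcal H$-morphism } \varphi,\\
\text{a finite union of languages } \varphi^{-1}(h)\cap C(B).
\end{array}
\end{equation}

The partition into the sets $\varphi^{-1}(h)\cap C(B)$ is not stable under erasing letters, an operation that we need in Section~\ref{sec:product}. We refine it. For an $\mathcal H$-morphism $\varphi$ on $A^*$, put
\[
x\approx_\varphi x'\iff \operatorname{alph}(x)=\operatorname{alph}(x')\ \text{ and }\ \varphi(\pi_E(x))=\varphi(\pi_E(x'))\ \text{ for all } E\subseteq A,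
\]
and let $\langle x\rangle_\varphi$ be the class of $x$. Note that $\langle 1\rangle_\varphi=\{1\}$.

\begin{lemma}\label{lem:approx}
\begin{enumerate}
\item[(a)] The relation $\approx_\varphi$ is a congruence of finite index whose classes lie in $A^*\mathcal W$.
\item[(b)] If $x\approx_\varphi x'$, then $\pi_E(x)\approx_\varphi\pi_E(x')$ for all $E\subseteq A$.
\item[(c)] The relation $\approx_{(\varphi,\varphi')}$ refines $\approx_\varphi$ and $\approx_{\varphi'}$. For finitely many languages of $A^*\mathcal W$, there is one $\mathcal H$-morphism $\varphi$ such that each of them is a union of $\approx_\varphi$-classes.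
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\operatorname{alph}(xy)=\operatorname{alph}(x)\cup\operatorname{alph}(y)$, and each $\varphi\circ\pi_E$ is a morphism into a finite group. A class is the intersection of some $C(B)$ with fibers of the $\mathcal H$-morphisms $\varphi\circ\pi_E$. (b) Use $\pi_F\circ\pi_E=\pi_{E\cap F}$ and $\operatorname{alph}(\pi_E(x))=\operatorname{alph}(x)\cap E$. (c) The first assertion is immediate from the definition. Taking $E=A$ shows that $\varphi^{-1}(h)\cap C(B)$ is a union of $\approx_\varphi$-classes, so the second assertion follows from \eqref{eq:normal} and the first.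
\end{proof}

\subsection*{The marking criterion}

Let $P$ be a set of positions of a word $v$, called \emph{marks}. It defines a factorization $v=x_0c_1x_1\cdots c_jx_j$, where $c_1,\dots,c_j$ are the letters at the marks and the $x_i$ are the \emph{blocks}. Put
\[
U_\varphi(v,P)=\langle x_0\rangle_\varphi\,c_1\,\langle x_1\rangle_\varphi\cdots c_j\,\langle x_j\rangle_\varphi .
\]
Since $\approx_\varphi$ is a congruence and an unmarked factor lies inside one block, we have the following \emph{substitution rule}: if $v'$ is obtained from $v$ by replacing disjoint factors that contain no position of $P$ by $\approx_\varphi$-equivalent words, then $v'\in U_\varphi(v,P)$. In particular $U_\varphi(v,P')\subseteq U_\varphi(v,P)$ when $P\subseteq P'$.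

We say that the pair $(\varphi,s)$, with $s\geq0$ an integer, \emph{marks} a language $K$ if every $v\in K$ has a set $P$ of at most $s$ positions with $U_\varphi(v,P)\subseteq K$.

\begin{lemma}[marking criterion]\label{lem:mark}
A language $K\subseteq A^*$ is in $\operatorname{Pol}(\mathcal W)$ if and only if it is marked by some pair $(\varphi,s)$ with $\varphi$ an $\mathcal H$-morphism. Finitely many languages of $A^*\operatorname{Pol}(\mathcal W)$ are marked by a common pair.
\end{lemma}

\begin{proof}
If $(\varphi,s)$ marks $K$, then $K$ is the union of the languages $U_\varphi(v,P)\subseteq K$ with $|P|\leq s$. There are finitely many of them, and they are marked products of languages of $A^*\mathcal W$, by Lemma~\ref{lem:approx}(a). Conversely, let $K$ be a finite union of products $L_0a_1\cdots a_kL_k$ with $L_i\in A^*\mathcal W$ and $k\leq s$. Choose $\varphi$ such that all the $L_i$ are unions of $\approx_\varphi$-classes. For $v=x_0a_1\cdots a_kx_k$ with $x_i\in L_i$, mark the letters $a_i$. For finitely many languages, choose one $\varphi$ for all the $L_i$ involved and the largest $s$.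
\end{proof}

For instance, $(ab)^*\notin\operatorname{Pol}(\mathcal W)$: in $(ab)^{s+1}$ some $a$ is unmarked, and the substitution rule allows us to replace it by $a^{1+|G|}\approx_\varphi a$.

\begin{lemma}\label{lem:closure}
$\operatorname{Pol}(\mathcal W)$ is a positive variety. It contains $\mathcal W$ and the languages $\{1\}$ and $\{a\}$, and it is closed under marked products and concatenation.
\end{lemma}

\begin{proof}
We have $\{1\}=\emptyset^*$ and $\{a\}=\{1\}a\{1\}$. Unions are part of the definition, marked products distribute over unions, and concatenation follows from \eqref{eq:concat}. For the other operations we use Lemma~\ref{lem:mark}.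

\emph{Intersection.} Let $(\varphi,s)$ mark $K$ and $K'$, and let $v\in K\cap K'$ have marks $P$ for $K$ and $P'$ for $K'$. Then $U_\varphi(v,P\cup P')\subseteq U_\varphi(v,P)\cap U_\varphi(v,P')\subseteq K\cap K'$.

\emph{Quotients.} Let $(\varphi,s)$ mark $K$, let $u\in x^{-1}Ky^{-1}$, let $P$ be the marks of $xuy$, and let $Q$ be the set of those that lie in $u$. If $u'\in U_\varphi(u,Q)$, then $xu'y\in U_\varphi(xuy,P)\subseteq K$ by the substitution rule.

\emph{Inverse morphisms.} Let $\theta\colon B^*\to A^*$, let $(\varphi,s)$ mark $K\subseteq A^*$, and let $\psi$ be the product of the $\mathcal H$-morphisms $\varphi\circ\pi_E\circ\theta$ for $E\subseteq A$. If $y\approx_\psi y'$, then $\operatorname{alph}(y)=\operatorname{alph}(y')$ gives $\operatorname{alph}(\theta(y))=\operatorname{alph}(\theta(y'))$, and $\psi(y)=\psi(y')$, so that $\theta(y)\approx_\varphi\theta(y')$. Let $v\in\theta^{-1}(K)$, let $P$ be the marks of $\theta(v)$, and let $Q$ be the set of the at most $s$ positions of $v$ whose images contain a position of $P$. If $v'\in U_\psi(v,Q)$, then $\theta(v')$ is obtained from $\theta(v)$ by replacing the images of the blocks, which contain no position of $P$, by $\approx_\varphi$-equivalent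 words. So $\theta(v')\in K$.
\end{proof}

\subsection*{Commutative languages}

A commutative language counts each letter up to a threshold and modulo a period. Groups count modulo the period, and marks together with the languages $B^*$ count up to the threshold. This gives Proposition~\ref{prop:VW}, which is the case $\mathcal H=\mathcal G$ of the next statement, since $\mathcal V_{\mathcal G}=\mathcal V$ and $\mathcal G^+=\mathcal G$.

\begin{proposition}\label{prop:VWgen}
Let $\mathcal H^+$ be the smallest variety containing $\mathcal H$ and the commutative group languages. Then $\mathcal H^+$ is a variety of group languages, and $\operatorname{Pol}(\mathcal V_{\mathcal H})=\operatorname{Pol}(\mathcal W_{\mathcal H^+})$.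
\end{proposition}

\begin{proof}
The variety $\mathcal G$ contains $\mathcal H$ and the commutative group languages, so it contains $\mathcal H^+$. The variety $\mathcal V_{\mathcal H}$ contains $\mathcal H^+$ and the languages $B^*$, which are commutative. So $\mathcal W_{\mathcal H^+}\subseteq\mathcal V_{\mathcal H}$, which gives one inclusion.

For the other, it suffices to show $\mathcal V_{\mathcal H}\subseteq\operatorname{Pol}(\mathcal W_{\mathcal H^+})$, since the latter class is closed under unions and marked products. As $\mathcal H$ and the commutative languages are varieties, $A^*\mathcal V_{\mathcal H}$ is the Boolean algebra that they generate on $A^*$, and in disjunctive normal form each of its members is a finite union of languages $L_1\cap L_2$ with $L_1$ commutative and $L_2\in A^*\mathcal H$. Let $\varphi\colon A^*\to G$ be an $\mathcal H$-morphism recognizing $L_2$.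

The syntactic monoid of $L_1$ is finite and commutative. The powers of each of its elements are eventually periodic, so there are $N,d\geq1$ with $x^{N+d}=x^N$ for all elements $x$. Hence, if $u\in L_1$ and if for each letter $a$ the integers $|u|_a$ and $|u'|_a$ are either equal, or both at least $N$ and congruent modulo $d$, then $u'\in L_1$. Let
\[
\varphi'\colon A^*\to G\times(\mathbb Z/d\mathbb Z)^A,\qquad \varphi'(u)=\big(\varphi(u),(|u|_a \bmod d)_{a\in A}\big).
\]
A fiber of $\varphi'$ is the intersection of a fiber of $\varphi$ with commutative group languages, so $\varphi'$ is an $\mathcal H^+$-morphism.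

Let $u\in L_1\cap L_2$. For each letter $a$, mark the first $\min(N,|u|_a)$ occurrences of $a$, and let $P$ be the set of marks, of size at most $N|A|$. Let $u'\in U_{\varphi'}(u,P)$. Then $\varphi'(u')=\varphi'(u)$, so $u'\in L_2$ and $|u'|_a\equiv|u|_a \pmod d$. If $|u|_a\leq N$, no block of $u$ contains $a$, hence no block of $u'$ does, and $|u'|_a=|u|_a$. If $|u|_a>N$, the $N$ marked occurrences of $a$ are present in $u'$, so $|u'|_a\geq N$. Thus $u'\in L_1$, and Lemma~\ref{lem:mark} gives $L_1\cap L_2\in\operatorname{Pol}(\mathcal W_{\mathcal H^+})$.
\end{proof}

From now until the end of Section~\ref{sec:proof}, $A$, $I$ and $\mathcal H$ are fixed, and $\operatorname{Pol}(\mathcal W)$ means $A^*\operatorname{Pol}(\mathcal W_{\mathcal H})$.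

\section{The closure of a product}\label{sec:product}

A product of $I$-closed languages need not be $I$-closed: $\{a\}\{b\}$ is not when $(a,b)\in I$. A word $v$ of $[XY]_I$ is an interleaving of a word of $X$ and a word of $Y$, and the difficulty is to tell, with few marks, which positions come from which. The point is that, for each letter, the occurrences coming from $X$ precede those coming from $Y$, so one mark per letter locates the change.

\begin{lemma}\label{lem:product}
If $X_1,\dots,X_m\in\operatorname{Pol}(\mathcal W)$ are $I$-closed, then $[X_1\cdots X_m]_I\in\operatorname{Pol}(\mathcal W)$.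
\end{lemma}

\begin{proof}
For $m=0$ the language is $\{1\}$, and for $m=1$ it is $X_1$. By \eqref{eq:closureprod}, $[X_1\cdots X_m]_I=[[X_1\cdots X_{m-1}]_IX_m]_I$, so it suffices to treat a product $XY$ of two $I$-closed languages. Let $(\varphi,s)$ mark both $X$ and $Y$. By Lemma~\ref{lem:label}, and because $X$ and $Y$ are $I$-closed, a word $v$ is in $[XY]_I$ if and only if it has an admissible labeling with values in $\{1,2\}$ such that $v|_1\in X$ and $v|_2\in Y$. We call the labels colors.

Let $v\in[XY]_I$ with such a coloring. Let $P_1$ be a set of at most $s$ positions of $v|_1$ with $U_\varphi(v|_1,P_1)\subseteq X$, and define $P_2$ in the same way for $v|_2$ and $Y$. Let $P$ consist of $P_1$, $P_2$ and, for each letter, its last occurrence of color $1$ if there is one. Then $|P|\leq 2s+|A|$. Let $v=x_0c_1x_1\cdots c_jx_j$ be the factorization defined by $P$. We claim: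
\begin{equation}\label{eq:block}
\text{if a block contains a letter $f$ of color $1$ and a letter $e$ of color $2$, then } (e,f)\in I.
\end{equation}
Indeed, the last occurrence of $f$ of color $1$ is marked, so it lies after the block and forms an inversion with the given occurrence of $e$. In particular $e\neq f$, so all occurrences of a letter in a block $x_i$ have the same color. Let $E_i$ be the set of letters that have color $1$ in $x_i$.

Let $v'=x_0'c_1x_1'\cdots c_jx_j'$ with $x_i'\approx_\varphi x_i$. Color $c_i$ as in $v$, and give color $1$ to the positions of $x_i'$ with a letter in $E_i$ and color $2$ to the others. Since $\operatorname{alph}(x'_i)=\operatorname{alph}(x_i)$, corresponding pieces of $v$ and $v'$ (blocks or marked letters) contain the same letters with the same colors. This coloring of $v'$ is admissible. An inversion between two different pieces of $v'$ yields an inversion with the same letters between the corresponding pieces of $v$, and an inversion inside one block has independent letters by \eqref{eq:block}.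

The word $v'|_1$ is obtained from $v|_1$ by replacing each factor $\pi_{E_i}(x_i)$ by $\pi_{E_i}(x_i')$. These factors contain no position of $P_1$, and $\pi_{E_i}(x_i)\approx_\varphi\pi_{E_i}(x_i')$ by Lemma~\ref{lem:approx}(b). The substitution rule gives $v'|_1\in X$. The same argument with $A\setminus E_i$ and $P_2$ gives $v'|_2\in Y$. So $U_\varphi(v,P)\subseteq[XY]_I$, and Lemma~\ref{lem:mark} applies.
\end{proof}

The proof uses both halves of the definition of $\approx_\varphi$: the equality of alphabets transfers the coloring from $v$ to $v'$, and the projections $\pi_E$ control the two colored subwords separately. The assumption that $X$ and $Y$ are $I$-closed is what puts the subwords $v|_1$ and $v|_2$ themselves in $X$ and $Y$, so that their marks can be read in $v$.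

\section{Bounded interleaving}\label{sec:interleave}

Fix an $\mathcal H$-morphism $\varphi\colon A^*\to G$, let $n=|G|$, and let $K_B(h)$ be the $I$-closed languages defined by \eqref{eq:K}. Suppose that $u=x_0\cdots x_k$ can be rearranged into a word $w$ of value $h$. In $w$ the positions of the factors $x_i$ may alternate many times. The next lemma bounds the number of alternations in terms of $k$ and $n$, at the price of changing $w$.

\begin{lemma}\label{lem:runs}
Let $x_0x_1\cdots x_k\sim w$ and $\varphi(w)=h$. There are an integer $m<(k+2)n^{k+2}$, labels $i_1,\dots,i_m\in\{0,\dots,k\}$ and words $y_1,\dots,y_m$ such that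
\begin{enumerate}
\item[(a)] $\varphi(y_1\cdots y_m)=h$;
\item[(b)] for each $i$, the product of the words $y_l$ with $i_l=i$, in increasing order of $l$, is equivalent to $x_i$;
\item[(c)] if $l<l'$ and $i_l>i_{l'}$, then $\operatorname{alph}(y_l)\times\operatorname{alph}(y_{l'})\subseteq I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Consider the words $w'$ of value $h$ equipped with an admissible labeling in $\{0,\dots,k\}$ such that $w'|_i\sim x_i$ for all $i$. By Lemma~\ref{lem:label}(a), $w$ provides one. Choose one with the smallest number $m$ of runs, that is, of maximal factors of constant label. Write $w'=y_1\cdots y_m$ for the factorization into runs, and let $i_l$ be the label of $y_l$. Then (a), (b) and (c) restate the properties of $w'$, and only the bound on $m$ is left.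

Suppose that $m\geq(k+2)n^{k+2}$. For $0\leq j\leq m$ let $V_j\in G^{k+2}$ consist of the value of $y_1\cdots y_j$ and of the values of its $k+1$ subwords of label $0,\dots,k$. Among the $n^{k+2}+1$ indices $0,\ k+2,\ 2(k+2),\ \dots,\ n^{k+2}(k+2)$, two indices $j<j'$ satisfy $V_j=V_{j'}$. Let $y=y_{j+1}\cdots y_{j'}$. Canceling in $G$, the words $y,y|_0,\dots,y|_k$ all have value $1$. Replace $y$ by $y|_0y|_1\cdots y|_k$, each position keeping its label. The value of $w'$ and the subwords $w'|_i$ do not change. An inversion of the new word does not have both positions in the sorted factor, so it is an inversion of the old word, and the labeling remains admissible. The number of runs is now at most $m-(j'-j)+(k+1)\leq m-1$, a contradiction.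
\end{proof}

When all the $x_i$ are words over proper subsets of $B$, so are the runs $y_l$, and the data of Lemma~\ref{lem:runs} can be expressed with the languages $K_{B'}(h')$ for $B'\subsetneq B$.

\begin{corollary}\label{cor:family}
Let $B\neq\emptyset$ and assume that $K_{B'}(h')\in\operatorname{Pol}(\mathcal W)$ for all $B'\subsetneq B$ and $h'\in G$. For all $k\geq0$ and $h\in G$, there is a finite family $\mathcal T_k(B,h)$ of languages $T=R_0R_1\cdots R_k$ such that
\begin{enumerate}
\item[(a)] each $R_i$ is $I$-closed and belongs to $\operatorname{Pol}(\mathcal W)$;
\item[(b)] $T\subseteq K_B(h)$;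
\item[(c)] every $u\in K_B(h)$ that is a product of at most $k+1$ words over proper subsets of $B$ belongs to some $T\in\mathcal T_k(B,h)$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $u$ be as in (c). Padding with empty words, whose alphabet $\emptyset$ is a proper subset of $B$, we write $u=x_0\cdots x_k$ with $\operatorname{alph}(x_i)\subsetneq B$. Apply Lemma~\ref{lem:runs} to a word $w\sim u$ of value $h$, put $B_l=\operatorname{alph}(y_l)$ and $h_l=\varphi(y_l)$, and define
\[
R_i=\Big[\prod_{l\,:\,i_l=i}K_{B_l}(h_l)\Big]_I ,\qquad T=R_0R_1\cdots R_k ,
\]
where products are taken in increasing order of $l$. The language $T$ depends only on $m$ and on the $i_l$, $B_l$, $h_l$. As $m$ is bounded, finitely many languages $T$ arise when $u$ varies, and they form $\mathcal T_k(B,h)$.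

By Lemma~\ref{lem:runs}(b), $B_l\subseteq\operatorname{alph}(x_{i_l})\subsetneq B$, so $R_i\in\operatorname{Pol}(\mathcal W)$ by the assumption and Lemma~\ref{lem:product}. Since $y_l\in K_{B_l}(h_l)$, the same property gives $x_i\in R_i$, hence $u\in T$.

To prove (b), let $u'=x'_0\cdots x'_k$ with $x'_i\in R_i$. By definition of $R_i$ and $K_{B_l}(h_l)$, there are words $y'_l\in B_l^*$ of value $h_l$ such that $x'_i\sim\prod_{l:i_l=i}y'_l$. In $w'=y'_1\cdots y'_m$ give label $i_l$ to the positions of $y'_l$. This labeling is admissible by Lemma~\ref{lem:runs}(c), and $w'|_i\sim x'_i$. So $u'\sim w'$ by Lemma~\ref{lem:label}(b). Finally $w'\in B^*$ and $\varphi(w')=h_1\cdots h_m=h$.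
\end{proof}

\section{Connected alphabets}\label{sec:connected}

Corollary~\ref{cor:family} handles words that are products of boundedly many words over smaller alphabets. A general word of $B^*$ is not of this form. When the graph $(B,D)$ is connected, the next lemma shows that only a bounded number of factors of this form have to be rearranged; the rest of the word can be left as it is, and its value is then tested by group languages.

\begin{lemma}\label{lem:connected}
Let $B\subseteq A$ with $r=|B|\geq2$ and $(B,D)$ connected. Let $v\in B^*$, $w\sim v$ and $h=\varphi(w)$. There are a factorization $v=v_0y_1v_1\cdots y_qv_q$ with $q\leq n^3$ and words $w_0,\dots,w_q$ such that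
\[
w_l\sim v_l\quad(0\leq l\leq q),\qquad \varphi(w_0y_1w_1\cdots y_qw_q)=h,
\]
and each $v_l$ is a product of at most $2r(n^3+2)$ words over proper subsets of $B$.
\end{lemma}

\begin{proof}
\emph{Step 1: barriers.} In Section~\ref{sec:three} a single letter $c$ prevented the letters on its left from crossing those on its right. Here the same role is played by a factor that contains all of $B$ sufficiently many times in succession.

Factor $v=z_1\cdots z_Mz'$ greedily: each $z_i$ is the shortest prefix of the remaining word whose alphabet is $B$, and $\operatorname{alph}(z')\subsetneq B$. By minimality $z_i=z_i'a_i$ with $\operatorname{alph}(z_i')\subsetneq B$ and $a_i$ a letter, and $\{a_i\}\subsetneq B$ because $r\geq2$. Group the $z_i$ by $r$ consecutive ones: $v=s_1s_2\cdots s_mt$, where each $s_i$ is a product of $r$ words $z_j$, and $t$ is a product of at most $r-1$ words $z_j$ followed by $z'$. Each of $s_1,\dots,s_m,t$ is a product of at most $2r$ words over proper subsets of $B$. If $m=0$, take $q=0$, $v_0=v$ and $w_0=w$. Assume $m\geq1$.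

Give label $i$ to the positions of $w$ that belong to $s_i$ and label $m+1$ to those that belong to $t$. By Lemma~\ref{lem:label}(a), this labeling $\ell$ is admissible, $w|_i\sim s_i$ for $i\leq m$, and $w|_{m+1}\sim t$. We claim:
\begin{equation}\label{eq:barrier}
\text{if } \ell(p)<i<\ell(p'),\ \text{ then $p$ precedes $p'$ in $w$.}
\end{equation}
Choose a path $e_0,e_1,\dots,e_\kappa$ in $(B,D)$ from the letter of $p$ to the letter of $p'$, with $\kappa\leq r-1$. For $1\leq j\leq\kappa-1$, choose an occurrence $o_j$ of $e_j$ in the $j$-th of the $r$ factors of alphabet $B$ that form $s_i$. In $v$ the positions $p,o_1,\dots,o_{\kappa-1},p'$ occur in this order, and consecutive ones carry dependent letters; if $\kappa\leq1$, the sequence is just $p,p'$. By Lemma~\ref{lem:bij} the order is the same in $w$.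

\emph{Step 2: cuts.} For $1\leq i\leq m$ let $u_i$ be the shortest prefix of $w$ that contains all positions of label less than $i$. Then $u_1=1$ and $u_i$ is a prefix of $u_{i+1}$. For $i\geq2$ the last position of $u_i$ has label less than $i$, so by \eqref{eq:barrier} the prefix $u_i$ contains no position of label greater than $i$; this also holds for $u_1=1$. Only the label $i$ is split by the cut: write $w|_i=f_if_i'$, where $f_i$ is the part inside $u_i$. Thus
\begin{equation}\label{eq:ff}
f_if_i'\sim s_i\quad(1\leq i\leq m),\qquad f_1=1 .
\end{equation}
For $i<j\leq m$ define the \emph{segment} $d_{i,j}$ by $u_j=u_id_{i,j}$ and its \emph{straightening}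
\[
e_{i,j}=f_i'\,s_{i+1}\cdots s_{j-1}\,f_j ,
\]
and define $d$ by $w=u_md$. In $d_{i,j}$ the subword of label $i$ is $f'_i$, the subword of label $k$ is the whole of $w|_k$ for $i<k<j$, the subword of label $j$ is $f_j$, and no other label occurs. In $d$ the subword of label $m$ is $f_m'$, the subword of label $m+1$ is $w|_{m+1}$, and no other label occurs. The restriction of $\ell$ to a factor is admissible, so Lemma~\ref{lem:label}(b) gives $d_{i,j}\sim e_{i,j}$ and in particular
\begin{equation}\label{eq:seg}
d_{i,i+1}\sim f_i'f_{i+1}\quad(1\leq i<m),\qquad d\sim f_m't .
\end{equation}
Figure~\ref{fig:cuts} shows the situation.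

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\node at (-0.6,1.9) {$v$};
\node at (-0.6,0.3) {$w$};
\draw (0,1.6) -- (9.6,1.6) (0,2.2) -- (9.6,2.2);
\foreach \x in {0,2.4,4.8,7.2,9.6} \draw (\x,1.6) -- (\x,2.2);
\node at (1.2,1.9) {$s_{i}$}; \node at (3.6,1.9) {$s_{i+1}$};
\node at (6,1.9) {$s_{i+2}$}; \node at (8.4,1.9) {$s_{i+3}$};
\draw (0,0) -- (9.6,0) (0,0.6) -- (9.6,0.6);
\foreach \x in {1.2,3.6,6,8.4} \draw[thick] (\x,-0.15) -- (\x,0.75);
\node at (2.4,0.3) {$f'_{i},\ f_{i+1}$}; \node at (4.8,0.3) {$f'_{i+1},\ f_{i+2}$};
\node at (7.2,0.3) {$f'_{i+2},\ f_{i+3}$};
\node at (1.2,-0.45) {cut $i$}; \node at (3.6,-0.45) {cut $i+1$};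
\node at (6,-0.45) {cut $i+2$}; \node at (8.4,-0.45) {cut $i+3$};
\foreach \x in {1.2,3.6,6,8.4} {\draw[->] (\x,1.55) -- ++(-0.7,-0.85); \draw[->] (\x,1.55) -- ++(0.7,-0.85);}
\end{tikzpicture}
\caption{Two equivalent words $v\sim w$ over a connected alphabet. In $w$, the positions of the factor $s_j$ of $v$ lie in the two segments adjacent to cut $j$: the subword $f_j$ before the cut and the subword $f'_j$ after it. The segment between cuts $j$ and $j+1$ is an interleaving of $f'_j$ and $f_{j+1}$.}\label{fig:cuts}
\end{figure}

\emph{Step 3: two defects.} We want to replace long segments $d_{i,j}$ of $w$ by their straightenings, whose middle part is a factor of $v$, without changing the value. Let $\gamma_i=\varphi(u_i)$, so that $\varphi(d_{i,j})=\gamma_i^{-1}\gamma_j$. Because the cut passes through $s_i$, there are two natural defects at index $i$, one for leaving the cut and one for arriving at it: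
\[
\lambda_i=\varphi(u_if_i')\,\varphi(s_1\cdots s_i)^{-1},\qquad \mu_i=\varphi(u_i)\,\varphi(s_1\cdots s_{i-1}f_i)^{-1}.
\]
For $i<j$ we compute
\[
\lambda_i\mu_j^{-1}=\gamma_i\,\varphi(f_i')\,\varphi(s_1\cdots s_i)^{-1}\varphi(s_1\cdots s_{j-1})\,\varphi(f_j)\,\gamma_j^{-1}=\gamma_i\,\varphi(e_{i,j})\,\gamma_j^{-1},
\]
that is,
\begin{equation}\label{eq:values}
\varphi(e_{i,j})=\gamma_i^{-1}\lambda_i\mu_j^{-1}\gamma_j .
\end{equation}
A single straightening preserves the value only if $\lambda_i=\mu_j$. This compares two different functions of the index, so the pigeonhole principle does not provide such a pair. We straighten $n$ consecutive segments instead. Call $\tau_i=(\lambda_i,\mu_i)\in G^2$ the \emph{type} of $i$. If $i_0<i_1<\dots<i_n$ all have type $(\lambda,\mu)$, then \eqref{eq:values} telescopes, and Lagrange's theorem gives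
\begin{equation}\label{eq:jump}
\varphi(e_{i_0,i_1}e_{i_1,i_2}\cdots e_{i_{n-1},i_n})=\gamma_{i_0}^{-1}(\lambda\mu^{-1})^n\gamma_{i_n}=\gamma_{i_0}^{-1}\gamma_{i_n}=\varphi(d_{i_0,i_n}).
\end{equation}

\emph{Step 4: a short walk from $1$ to $m$.} For $1\leq i\leq m$ let $\nu(i)$ be the number of indices $j\geq i$ with $\tau_j=\tau_i$. Start at index $1$. At the current index $i<m$, proceed as follows.
\begin{itemize}
\item If $\nu(i)\leq n$, make a \emph{kept step} $i\to i+1$ and write $d_{i,i+1}$.
\item If $\nu(i)\geq n+1$, make a \emph{jump}: choose $i=i_0<i_1<\dots<i_n$ of type $\tau_i$, with $i_n$ the last index of this type, make the $n$ \emph{straightened steps} $i_0\to i_1\to\dots\to i_n$, and write $e_{i_0,i_1}\cdots e_{i_{n-1},i_n}$.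
\end{itemize}
On reaching $m$, write $d$. Let $w'$ be the word written. It is obtained from $w=d_{1,2}\cdots d_{m-1,m}d$ by replacing, for each jump, the segment $d_{i_0,i_n}$ by a word of the same value, by \eqref{eq:jump}. So $\varphi(w')=h$.

For each of the $n^2$ types, at most $n$ indices have $\nu\leq n$, so there are at most $n^3$ kept steps. After a jump, the walk stands at the last index of the type, where $\nu=1\leq n$, and it never meets this type again; so there is at most one jump per type, and the number $q$ of straightened steps is at most $n^3$.

\emph{Step 5: grouping.} The $l$-th straightened step, say $i\to j$, writes $f_i'y_lf_j$ with $y_l=s_{i+1}\cdots s_{j-1}$. Let $w_0,\dots,w_q$ be the words that surround the $y_l$, so that $w'=w_0y_1w_1\cdots y_qw_q$. Fix $l$. Let $i$ be the index where the $l$-th straightened step ends, or $i=1$ if $l=0$, and let $i'\geq i$ be the index where the next one starts, or $i'=m$ if $l=q$. Between $i$ and $i'$ there are only kept steps. If $l<q$, then by \eqref{eq:seg} and \eqref{eq:ff}, using $f_1=1$ when $l=0$,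
\[
w_l=f_i\,d_{i,i+1}\cdots d_{i'-1,i'}\,f'_{i'}\ \sim\ f_if_i'\,f_{i+1}f'_{i+1}\cdots f_{i'}f'_{i'}\ \sim\ s_is_{i+1}\cdots s_{i'} ,
\]
and we let $v_l=s_i\cdots s_{i'}$. If $l=q$, the last factor $f'_{i'}$ is replaced by $d\sim f'_mt$, so that $w_q\sim v_q=s_i\cdots s_mt$. The words $v_0,y_1,v_1,\dots,y_q,v_q$ cover $s_1,\dots,s_m,t$ in order, so their product is $v$. Since $i'-i\leq n^3$, each $v_l$ consists of at most $n^3+1$ words $s_k$ and possibly $t$, hence of at most $2r(n^3+2)$ words over proper subsets of $B$.
\end{proof}

Connectedness is used only for \eqref{eq:barrier}, which fails without it: if $(a,b)\in I$, $v=(ab)^k$ and $w=b^ka^k$, then a prefix of $w$ that contains the first position of $v$ already contains the last one.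

\section{Proof of the main theorem}\label{sec:proof}

\begin{proposition}\label{prop:K}
$K_B(h)\in\operatorname{Pol}(\mathcal W)$ for all $B\subseteq A$ and $h\in G$.
\end{proposition}

\begin{proof}
We use induction on $|B|$. If $|B|\leq1$, a word of $B^*$ is equivalent only to itself, and $K_B(h)=\varphi^{-1}(h)\cap B^*\in A^*\mathcal W$. Let $|B|\geq2$. By induction, Corollary~\ref{cor:family} applies to $B$.

\emph{Case 1: $(B,D)$ is disconnected.} Write $B$ as a disjoint union of nonempty sets $B_0$ and $B_1$ with $B_0\times B_1\subseteq I$. Let $v\in K_B(h)$. Labeling each position by the index of the set that contains its letter is admissible, so $v\sim u=\pi_{B_0}(v)\pi_{B_1}(v)$. The word $u$ is in $K_B(h)$ and is a product of two words over proper subsets of $B$. Hence $u\in T$ for some $T=R_0R_1\in\mathcal T_1(B,h)$, and $v\in[T]_I$. Conversely $[T]_I\subseteq K_B(h)$, since $T\subseteq K_B(h)$ and $K_B(h)$ is $I$-closed. So $K_B(h)$ is the union of the finitely many languages $[R_0R_1]_I$, which are in $\operatorname{Pol}(\mathcal W)$ by Lemma~\ref{lem:product}.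

\emph{Case 2: $(B,D)$ is connected.} Let $k=2|B|(n^3+2)-1$. Let $v\in K_B(h)$ and apply Lemma~\ref{lem:connected} to $v$ and a word $w\sim v$ of value $h$. Put $h_l=\varphi(w_l)$ and $g_l=\varphi(y_l)$, so that $h_0g_1h_1\cdots g_qh_q=h$. Since $v_l\sim w_l$, we have $v_l\in K_B(h_l)$, and therefore $v_l\in T_l$ for some $T_l\in\mathcal T_k(B,h_l)$. Let
\[
Q_v=T_0H_1T_1\cdots H_qT_q,\qquad H_l=\varphi^{-1}(g_l)\cap B^* .
\]
Then $v\in Q_v$, and $Q_v\in\operatorname{Pol}(\mathcal W)$ by closure under concatenation. As $q\leq n^3$ and the families $\mathcal T_k(B,h')$ are finite, there are finitely many languages $Q_v$. It remains to see that $Q_v\subseteq K_B(h)$. Let $v'=v'_0y'_1v'_1\cdots y'_qv'_q$ with $v'_l\in T_l\subseteq K_B(h_l)$ and $y'_l\in H_l$. Choose $w'_l\sim v'_l$ of value $h_l$. Then $v'\in B^*$ is equivalent to $w'_0y'_1w'_1\cdots y'_qw'_q$, whose value is $h_0g_1h_1\cdots g_qh_q=h$. So $K_B(h)$ is the finite union of the languages $Q_v$.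
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
First let $L\in A^*\mathcal W$. By \eqref{eq:normal}, $L$ is a finite union of languages $\varphi^{-1}(h)\cap C(B)$ for some $\mathcal H$-morphism $\varphi$. Equivalent words have the same alphabet, so the closure of $\varphi^{-1}(h)\cap C(B)$ is $K_B(h)\cap C(B)$, which is in $\operatorname{Pol}(\mathcal W)$ by Proposition~\ref{prop:K} and closure under intersection. Hence $[L]_I\in\operatorname{Pol}(\mathcal W)$.

A general $L\in\operatorname{Pol}(\mathcal W)$ is a finite union of products $L_0a_1L_1\cdots a_kL_k$ with $L_i\in A^*\mathcal W$. By \eqref{eq:closureprod},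
\[
[L_0a_1L_1\cdots a_kL_k]_I=\big[[L_0]_I\{a_1\}[L_1]_I\cdots\{a_k\}[L_k]_I\big]_I .
\]
All factors on the right are $I$-closed and in $\operatorname{Pol}(\mathcal W)$, so Lemma~\ref{lem:product} concludes the proof.
\end{proof}

Corollary~\ref{cor:answer} follows by taking $\mathcal H=\mathcal G$ and applying Proposition~\ref{prop:VW}.

\begin{remark}
That $\varphi$ takes its values in a group is used twice: to cancel equal prefix values in Lemma~\ref{lem:runs}, and to define the defects and obtain \eqref{eq:jump} in Lemma~\ref{lem:connected}. Nothing of the kind holds for finite monoids in general, since $(ab)^*$ is recognized by a finite monoid and its commutative closure is not regular.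
\end{remark}

\section{Minimality, and the case of $\operatorname{Pol}(\mathcal G)$}\label{sec:compl}

Example~\ref{ex:abc} produced a closure that detects adjacency of two letters. Quotients and inverse morphisms turn this single language into all the languages $B^*$.

\begin{proof}[Proof of Theorem~\ref{thm:min}]
The class $\operatorname{Pol}(\mathcal W_{\mathcal H})$ contains $\mathcal H$ and has the required properties, by Lemma~\ref{lem:closure} and Theorem~\ref{thm:main}. Conversely, let $\mathcal C$ be a positive variety that contains $\mathcal H$ and is closed under marked products and partial commutation.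

Let $A_0=\{a,b,c\}$ and $I_0=\{(a,b),(b,a)\}$. Then $A_0^*aA_0^*bA_0^*$ is in $\mathcal C$, and so is its closure $K$ under $I_0$-commutation. By Example~\ref{ex:abc}, $bc^Na\in K$ if and only if $N=0$. Let $\theta\colon\{x,c\}^*\to A_0^*$ be given by $\theta(x)=1$ and $\theta(c)=c$. Then
\[
\theta^{-1}(b^{-1}Ka^{-1})=\{u\in\{x,c\}^* : bc^{|u|_c}a\in K\}=x^* ,
\]
so the language $x^*\subseteq\{x,c\}^*$ is in $\mathcal C$. For $B\subseteq A$, the inverse image of $x^*$ under the morphism that sends the letters of $B$ to $x$ and the other letters to $c$ is $B^*$. So $B^*\in A^*\mathcal C$.

The class $\mathcal C$ need not be closed under complement, but marked products supply what is missing: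
\[
C(B)=B^*\cap\bigcap_{d\in B}A^*dA^*\in A^*\mathcal C .
\]
Hence $\mathcal C$ contains the languages $\varphi^{-1}(h)\cap C(B)$ for all $\mathcal H$-morphisms $\varphi$, and $\mathcal W_{\mathcal H}\subseteq\mathcal C$ by \eqref{eq:normal}. Closure under marked products and unions gives $\operatorname{Pol}(\mathcal W_{\mathcal H})\subseteq\mathcal C$. The last assertion is the case $\mathcal H=\mathcal G$, by Proposition~\ref{prop:VW}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) By Proposition~\ref{prop:VWgen}, $\operatorname{Pol}(\mathcal V_{\mathcal H})=\operatorname{Pol}(\mathcal W_{\mathcal H^+})$ with $\mathcal H^+$ a variety of group languages. Apply Theorem~\ref{thm:main} to $\mathcal H^+$.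

(b) It remains to prove the ``only if'' part. Suppose that the complement $D$ of $I$ is not transitive. There are letters $a,b,c$ with $(a,c),(c,b)\in D$ and $(a,b)\in I$. We have $a\neq b$ because $I$ is irreflexive, and $c\notin\{a,b\}$ because otherwise $(a,b)$ would be one of the pairs $(c,b)$, $(a,c)$ and would lie in $D$. Example~\ref{ex:abc} then shows that $A^*aA^*bA^*$ is in $\operatorname{Pol}(\mathcal G)$ while its closure under $I$-commutation is not.
\end{proof}

\begin{thebibliography}{1}

\bibitem{semi}
\emph{Closure of regular languages under semi-commutations},
\texttt{http://liafa.jussieu.fr/\~{}jep/PDF/PartialCommutationsRed.pdf}.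

\end{thebibliography}
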